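\title{Upper semicontinuity of functions subharmonic on complex lines}

\begin{abstract}
A function on an open subset of $\mathbb C^n$ is plurisubharmonic if it is upper semicontinuous, not identically $-\infty$ on any component, and subharmonic or identically $-\infty$ on complex lines. We show that upper semicontinuity follows from the condition on lines, even when that condition is imposed only for a nonempty open set of directions. A Baire-type theorem for sublevel sets of subharmonic functions of one variable gives a uniform bound on an open set of lines through a point, and the maximum principle on parallel lines extends the bound to a neighborhood. The same argument gives locally uniform upper bounds for families. We also determine which sets of directions with nonempty interior characterize plurisubharmonicity, and show that directions from two hyperplanes do not force upper semicontinuity.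
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

Let $\Omega$ be an open subset of $\mathbb C^n$. A function $u:\Omega\to[-\infty,\infty)$ is \emph{plurisubharmonic} if
\begin{itemize}
\item[(a)] $u$ is upper semicontinuous, that is, $\limsup_{z\to p}u(z)\le u(p)$ for every $p\in\Omega$;
\item[(b)] $u\not\equiv-\infty$ on every connected component of $\Omega$;
\item[(c)] for every $z\in\Omega$ and $X\in\mathbb C^n$ the function $\zeta\mapsto u(z+\zeta X)$ of one complex variable is subharmonic or identically $-\infty$ near $\zeta=0$.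
\end{itemize}
Subharmonic functions of one variable are upper semicontinuous by definition, so (c) contains (a) along each complex line, and for $n=1$ it contains (a) itself. The following question is Open Problem~1 of \cite{notes}.

\begin{quote}
\emph{Let $n\ge2$ and let $\Omega\subset\mathbb C^n$ be open. Is every function $u:\Omega\to[-\infty,\infty)$ that satisfies} (b) \emph{and} (c) \emph{upper semicontinuous?}
\end{quote}

Fix $p\in\Omega$ and a real number $A>u(p)$. Upper semicontinuity at $p$ means that, for each such $A$, we have $u\le A$ on a neighborhood of $p$. What (c) gives directly is weaker: for each direction $X$ there is a radius $\varepsilon(X)>0$ with $u(p+\zeta X)\le A$ for $|\zeta|\le\varepsilon(X)$, and nothing is known about how $\varepsilon(X)$ depends on $X$. Semicontinuity along lines alone does not close this gap. Let $u$ be the indicator function of the punctured parabola $\{(\zeta,\zeta^2):\zeta\ne0\}\subset\mathbb C^2$. A complex line $az_1+bz_2=c$ meets the parabola in at most two points, so $u$ is upper semicontinuous on every line, but $u(0)=0$ and $\limsup_{z\to0}u(z)=1$. This function violates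 the maximum principle on lines, and a positive answer has to use that principle.

The real analogue suggests how. Let $u$ be a real function on an open set in $\mathbb R^n$ that is convex on every segment, and let $p+sv_0,\dots,p+sv_n$ be the vertices of a small simplex with $p$ in its interior. Convexity on the $n+1$ lines through $p$ gives $u(p+sv_i)\le(1-s)u(p)+s\,u(p+v_i)\le A$ for all $i$ when $s$ is small. A convex function on a segment is bounded by its values at the two endpoints, so the bound spreads from the vertices to the edges, to the faces, and finally to the whole simplex. One would therefore guess that the answer is yes. In the complex setting, however, a segment becomes a disk and its two endpoints become a circle, so the bound is needed on infinitely many lines through $p$ at once. This uniformity is the real difficulty, and it can fail: if (c) is imposed only on lines parallel to the coordinate axes of $\mathbb C^2$, then $u$ need not even be locally bounded above (Theorem~\ref{thm:directions}(3) below).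

\subsection*{Results}

To see how many lines are needed, we let the set of directions vary. Write $\mathbb C^*=\mathbb C\setminus\{0\}$ and let $\mathcal D\subset\mathbb C^n\setminus\{0\}$. A function $u:\Omega\to[-\infty,\infty)$ satisfies \emph{condition} (c)$_{\mathcal D}$ if for every $z\in\Omega$ and $X\in\mathcal D$ the function $\zeta\mapsto u(z+\zeta X)$ is subharmonic or identically $-\infty$ near $0$. The direction $X=0$ imposes nothing, so (c) is (c)$_{\mathcal D}$ with $\mathcal D=\mathbb C^n\setminus\{0\}$. The substitution $\zeta\mapsto\lambda\zeta$, $\lambda\in\mathbb C^*$, preserves subharmonicity, so (c)$_{\mathcal D}$ is equivalent to (c)$_{\mathbb C^*\mathcal D}$, where $\mathbb C^*\mathcal D=\bigcup_{\lambda\in\mathbb C^*}\lambda\mathcal D$ is open if $\mathcal D$ is.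

The answer to the question is yes, and (b) is not needed.

\begin{theorem}\label{thm:usc}
Let $\Omega\subset\mathbb C^n$ be open. If $u:\Omega\to[-\infty,\infty)$ satisfies \textup{(c)}, or only \textup{(c)}$_{\mathcal D}$ for some nonempty open set $\mathcal D\subset\mathbb C^n\setminus\{0\}$, then $u$ is upper semicontinuous. In particular, \textup{(b)} and \textup{(c)} imply that $u$ is plurisubharmonic.
\end{theorem}

This is a consequence of a statement about families, which says that a bound valid near $p$ on each line separately is valid on a neighborhood of $p$.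

\begin{theorem}\label{thm:bound}
Let $n\ge1$, let $\Omega\subset\mathbb C^n$ be open, and let $\mathcal D\subset\mathbb C^n\setminus\{0\}$ be nonempty and open with $\mathbb C^*\mathcal D=\mathcal D$. Let $\mathcal F$ be a family of functions on $\Omega$ satisfying \textup{(c)}$_{\mathcal D}$, let $p\in\Omega$ and $A\in\mathbb R$. Suppose that for every $X\in\mathcal D$ there is $\varepsilon>0$ with $u(p+\zeta X)\le A$ for all $|\zeta|\le\varepsilon$ and all $u\in\mathcal F$. Then there is a neighborhood $N$ of $p$ with $u\le A$ on $N$ for all $u\in\mathcal F$.
\end{theorem}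

\begin{proof}[Proof of Theorem~\ref{thm:usc} from Theorem~\ref{thm:bound}]
Replace $\mathcal D$ by $\mathbb C^*\mathcal D$. Let $p\in\Omega$ and let $A>u(p)$ be real. For $X\in\mathcal D$ the function $\zeta\mapsto u(p+\zeta X)$ is upper semicontinuous near $0$ with value $u(p)<A$ at $0$, so it is at most $A$ on some disk $|\zeta|\le\varepsilon$. Theorem~\ref{thm:bound} with $\mathcal F=\{u\}$ gives $\limsup_{z\to p}u(z)\le A$. Let $A$ decrease to $u(p)$.
\end{proof}

The last theorem extends the method to bounds that depend on the direction and describes the role of $\mathcal D$.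

\begin{theorem}\label{thm:directions}
Let $n\ge2$ and $\mathcal D\subset\mathbb C^n\setminus\{0\}$.
\begin{itemize}
\item[\textup{(1)}] Let $\mathcal D$ be nonempty and open, let $\Omega\subset\mathbb C^n$ be open, and let $\mathcal F$ be a family of functions on $\Omega$ satisfying \textup{(c)}$_{\mathcal D}$. Suppose that for every $p\in\Omega$ and $X\in\mathcal D$ there are $\varepsilon>0$ and $C<\infty$ with $u(p+\zeta X)\le C$ for all $|\zeta|\le\varepsilon$ and all $u\in\mathcal F$. Then $\mathcal F$ is locally uniformly bounded above on $\Omega$.
\item[\textup{(2)}] Let $\mathcal D$ have nonempty interior. Then \textup{(c)}$_{\mathcal D}$ implies upper semicontinuity. Moreover, the implication ``\textup{(b)} and \textup{(c)}$_{\mathcal D}$ imply plurisubharmonicity'' holds for all open $\Omega\subset\mathbb C^n$ if and only if $\mathbb C^*\mathcal D$ is dense in $\mathbb C^n$.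
\item[\textup{(3)}] If $\mathcal D$ is contained in the union of two complex hyperplanes through $0$, then there is a function $u:\mathbb C^n\to[0,\infty)$ satisfying \textup{(c)}$_{\mathcal D}$ that is unbounded near $0$, hence not upper semicontinuous.
\end{itemize}
\end{theorem}

The function in (3) is adapted from Wiegerinck's example of a separately subharmonic function. Since (c)$_{\mathcal D}$ depends only on $\mathbb C^*\mathcal D$, parts (2) and (3) leave out the sets $\mathcal D$ such that $\mathbb C^*\mathcal D$ has empty interior and $\mathcal D$ is not contained in two hyperplanes, for instance three pairwise independent vectors in $\mathbb C^2$. We do not settle these intermediate cases.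

Section~\ref{sec:plane} presents the argument in $\mathbb C^2$ and isolates the one missing ingredient, a Baire-type theorem, which is proved in Section~\ref{sec:baire}. Section~\ref{sec:induction} proves Theorems~\ref{thm:bound} and~\ref{thm:directions}(1), and Section~\ref{sec:directions} proves the rest of Theorem~\ref{thm:directions}.

\section{Subharmonic functions of one variable}\label{sec:sh}

We write $\mathbb D(x,r)$ and $\overline{\mathbb D}(x,r)$ for the open and closed disks in $\mathbb C$ with center $x$ and radius $r$, and $\partial\mathbb D(x,r)$ for the boundary circle. Let $\omega\subset\mathbb C$ be open. From now on a function $\varphi:\omega\to[-\infty,\infty)$ is called \emph{subharmonic} if it is upper semicontinuous and for every $x\in\omega$ the sub-mean-value inequality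
\begin{equation}\label{eq:submean}
\varphi(x)\le\int_0^{2\pi}\varphi(x+re^{i\theta})\,\frac{d\theta}{2\pi}
\end{equation}
holds for all sufficiently small $r>0$. The constant $-\infty$ is thus allowed, which spares us the words ``or identically $-\infty$''. Recall that $\varphi$ is upper semicontinuous if and only if the sets $\{\varphi\ge c\}$, $c\in\mathbb R$, are closed in $\omega$, and that such a function is Borel measurable and bounded above on compact sets; so the integral in \eqref{eq:submean} exists in $[-\infty,\infty)$.

The definition is local. Hence, if $u$ satisfies (c)$_{\mathcal D}$, $X\in\mathbb C^*\mathcal D$ and $z\in\mathbb C^n$, then $\zeta\mapsto u(z+\zeta X)$ is subharmonic on the whole slice $\{\zeta:z+\zeta X\in\Omega\}$: near a point $\zeta_0$ of the slice, apply the condition at $z+\zeta_0X$. We use the following textbook facts.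

\begin{itemize}
\item[(S1)] \emph{Large circles.} If $\varphi$ is subharmonic on a neighborhood of $\overline{\mathbb D}(x,r)$, then \eqref{eq:submean} holds for this $r$.
\item[(S2)] \emph{Maximum principle.} If $\varphi$ is subharmonic on a neighborhood of $\overline{\mathbb D}(x,r)$ and $\varphi\le A$ on $\partial\mathbb D(x,r)$, then $\varphi\le A$ on $\overline{\mathbb D}(x,r)$.
\item[(S3)] \emph{Riesz decomposition.} Let $\varphi$ be subharmonic and $\not\equiv-\infty$ on $\mathbb D(x,R)$, and let $G=\mathbb D(x,R/2)$. There are a finite positive Borel measure $\mu$ on $G$ and a harmonic function $h$ on $G$ such that $\varphi(y)=h(y)+\int_G\log|y-a|\,d\mu(a)$ for every $y\in G$.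
\item[(S4)] \emph{Constructions.} If $f$ is holomorphic, then $\log|f|$ is subharmonic. Maxima and sums with positive coefficients of finitely many subharmonic functions are subharmonic, and so are limits of decreasing sequences of subharmonic functions. A function $\varphi$ of class $C^2$ is subharmonic if and only if $\partial_\zeta\partial_{\bar\zeta}\varphi\ge0$.
\end{itemize}

\section{The argument in $\mathbb C^2$}\label{sec:plane}

Let $u$ satisfy (c) on an open set $\Omega\subset\mathbb C^2$ that contains the closed bidisk $\{|z_1|\le\rho,\ |z_2|\le\rho\}$, and let $A>u(0)$. We want $u\le A$ near $0$. Parametrize lines through $0$ by their slope: for $t$ in the unit disk $\Delta=\mathbb D(0,1)$ let $L_t=\{(\zeta,t\zeta):\zeta\in\mathbb C\}$. Sort the slopes by the radius up to which the bound holds: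
\[
E_k=\{t\in\Delta:\ u(\zeta,t\zeta)\le A\ \text{ for all }|\zeta|\le\rho/k\},\qquad k=1,2,\dots
\]
Upper semicontinuity on each $L_t$ says exactly that $\bigcup_kE_k=\Delta$. The proof has two parts: some $E_k$ contains a disk $\mathbb D(t_0,\delta)$, and such a disk forces $u\le A$ near $0$.

\subsection*{From a cone to a neighborhood}

If $\mathbb D(t_0,\delta)\subset E_k$ and $r=\rho/k$, then $u\le A$ on the truncated cone $\{(\zeta,t\zeta):|\zeta|\le r,\ |t-t_0|<\delta\}$. The cone is not a neighborhood of $0$, since it contains no point $(0,\eta)$ with $\eta\ne0$. But it is wide at $|\zeta|=r$, and a disk parallel to the axis $L_{t_0}$ and close to it has its boundary circle in this wide end (Figure~\ref{fig:cone}).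

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!30] (0,0) -- (3,1.8) -- (3,0.3) -- cycle;
\fill[gray!30] (0,0) -- (-3,-1.8) -- (-3,-0.3) -- cycle;
\draw[->] (-3.7,0) -- (3.9,0) node[right] {$z_1$};
\draw[->] (0,-1.9) -- (0,2) node[above] {$z_2$};
\draw[dashed] (-3,-0.3) -- (3,1.8) -- (3,0.3) -- (-3,-1.8) -- cycle;
\draw (-3.5,-1.225) -- (3.5,1.225) node[right] {$L_{t_0}$};
\draw[very thick] (-3,-0.6) -- (3,1.5);
\fill (-3,-0.6) circle (1.6pt);
\fill (3,1.5) circle (1.6pt);
\fill (0,0.45) circle (1.2pt);
\node at (-0.5,0.98) {$(0,\eta)$};
\draw (3,0.06) -- (3,-0.06) node[below] {$r$};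
\draw (-3,-0.06) -- (-3,0.06) node[above] {$-r$};
\end{tikzpicture}
\caption{A real cross-section of $\mathbb C^2$. The shaded cone consists of the points $(\zeta,t\zeta)$ with $|\zeta|\le r$ and $|t-t_0|<\delta$. The thick segment is a disk $\{(\zeta,t_0\zeta+\eta):|\zeta|\le r\}$ with $|\eta|<\delta r$, parallel to the axis $L_{t_0}$ of the cone. Its boundary circle (the two end dots) lies in the cone, so the maximum principle carries an upper bound from the cone to the disk. These disks fill the dashed neighborhood of the origin.}
\label{fig:cone}
\end{figure}

\begin{lemma}\label{lem:cone}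
Let $r,\delta>0$, $t_0\in\mathbb C$, $A\in\mathbb R$, and
\[
N_0=\{(\zeta,t_0\zeta+\eta):\ |\zeta|\le r,\ |\eta|<\delta r\}\subset\mathbb C^2 .
\]
Let $U\supset N_0$ be open and let $w:U\to[-\infty,\infty)$ be subharmonic on all lines with direction $(1,t_0)$. If $w(\zeta,t\zeta)\le A$ whenever $|\zeta|=r$ and $|t-t_0|<\delta$, then $w\le A$ on $N_0$.
\end{lemma}

\begin{proof}
Fix $\eta$ with $|\eta|<\delta r$ and put $h(\zeta)=w(\zeta,t_0\zeta+\eta)$. Since $U$ is open and contains $N_0$, the function $h$ is defined and subharmonic on a neighborhood of $\overline{\mathbb D}(0,r)$. For $|\zeta|=r$ put $t=t_0+\eta/\zeta$. Then $|t-t_0|=|\eta|/r<\delta$ and $t\zeta=t_0\zeta+\eta$, so $h(\zeta)=w(\zeta,t\zeta)\le A$. By (S2), $h\le A$ on $\overline{\mathbb D}(0,r)$.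
\end{proof}

The set $N_0$ is a neighborhood of $0$, being the image of $\overline{\mathbb D}(0,r)\times\mathbb D(0,\delta r)$ under the linear isomorphism $(\zeta,\eta)\mapsto(\zeta,t_0\zeta+\eta)$. In our situation $\mathbb D(t_0,\delta)\subset\Delta$ gives $|t_0|+\delta\le1$, so $|t_0\zeta+\eta|<r\le\rho$ on $N_0$, the set $N_0$ lies in the bidisk, and the lemma applies to $w=u$.

The indicator function of the punctured parabola fails exactly at this step. It vanishes at $(\zeta,t\zeta)$ unless $\zeta=t\ne0$, so it vanishes on the cone $|\zeta|\le1/4$, $|t-1/2|<1/4$, but not on a neighborhood of $0$.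

\subsection*{An open set of slopes}

A disk covered by countably many sets calls for the Baire category theorem: if the sets $E_k$ are closed in $\Delta$, one of them has an interior point. For fixed $\zeta$, the point $(\zeta,t\zeta)$ moves with $t$ along the vertical line $\{z_1=\zeta\}$, or stays at the origin if $\zeta=0$. So $\varphi_\zeta(t)=u(\zeta,t\zeta)$ is subharmonic on $\Delta$, and
\[
E_k=\bigcap_{|\zeta|\le\rho/k}\{t\in\Delta:\varphi_\zeta(t)\le A\}.
\]
If $u$ happens to be continuous on vertical lines, then each $E_k$ is closed in $\Delta$, Baire's theorem provides the disk $\mathbb D(t_0,\delta)$, and the proof is complete. In general $\varphi_\zeta$ is semicontinuous in the wrong direction: the sets $\{\varphi_\zeta\ge c\}$ are closed, but the sets $\{\varphi_\zeta\le A\}$ need not be.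

\begin{example}\label{ex:notclosed}
On $\mathbb D(0,1/2)$ let $\varphi(t)=\sum_{j\ge1}2^{-j}\log|t-2^{-j}|$. All terms are negative because $|t-2^{-j}|<1$, so the partial sums decrease and $\varphi$ is subharmonic by (S4). We have $\varphi(0)=-(\log2)\sum_jj2^{-j}=-2\log2$ and $\varphi(2^{-j})=-\infty$ for $j\ge2$. For $c<-2\log2$, the set $\{\varphi\le c\}$ contains the points $2^{-j}$ but not their limit $0$, and the set $\{\varphi>c\}$ contains $0$ but no disk around $0$.
\end{example}

What remains is to prove the conclusion of Baire's theorem for intersections of sublevel sets of subharmonic functions, closed or not.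

\section{A Baire theorem for sublevel sets}\label{sec:baire}

The usual proof of Baire's theorem builds a decreasing sequence of open sets, the $j$-th of which avoids $E_j$, and uses compactness to find a point in all of them. The natural sets that avoid a sublevel set $\{\varphi\le A\}$ are the sets $\{\varphi>c\}$ with $c>A$. By Example~\ref{ex:notclosed} they need not be open. We show that they, and their finite intersections, contain small \emph{circles} around each of their points; in the presence of the maximum principle a circle is as good as a disk.

By (S3), the function to understand is $y\mapsto\log|y-a|$ with $a\neq0$. On the circle $|y|=r$ we have $|y-a|\ge\bigl|r-|a|\bigr|$, so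
\begin{equation}\label{eq:pointmass}
\log|y-a|-\log|a|\ \ge\ \log\Bigl|1-\frac r{|a|}\Bigr|\ \ge\ -\log^-\Bigl|1-\frac r{|a|}\Bigr|,
\end{equation}
where $\log^-s=\max(0,-\log s)\in[0,\infty]$ for $s\ge0$. The loss $\log^-|1-r/|a||$ depends only on the ratio $r/|a|$; it vanishes for $r\ge2|a|$, is small for $r$ much smaller than $|a|$, and is large only for $r$ close to $|a|$. This suggests averaging over $r$ with the scale-invariant measure $dr/r$: each unit of mass then contributes the same finite amount, while every interval $(0,\delta)$ has infinite measure.

\begin{lemma}\label{lem:circles}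
Let $\varphi_1,\dots,\varphi_j$ be subharmonic on a disk $\mathbb D(x,R)$ and let $c_1,\dots,c_j$ be real numbers with $\varphi_i(x)>c_i$ for all $i$. Then there are arbitrarily small $r>0$ such that $\varphi_i>c_i$ on $\partial\mathbb D(x,r)$ for all $i\le j$.
\end{lemma}

\begin{proof}
Let $x=0$ and $G=\mathbb D(0,R/2)$. The values $\varphi_i(0)$ are finite; choose $\varepsilon>0$ with $\varphi_i(0)-2\varepsilon>c_i$ for all $i$. Since $\varphi_i\not\equiv-\infty$, fact (S3) gives $\varphi_i=h_i+g_i$ on $G$, with $h_i$ harmonic, $g_i(y)=\int_G\log|y-a|\,d\mu_i(a)$, and $\mu_i$ finite and positive. The function $\log|a|$ is bounded above on $G$ and its integral $g_i(0)=\varphi_i(0)-h_i(0)$ is finite, so $\log|a|\in L^1(\mu_i)$ and $\mu_i(\{0\})=0$. We may therefore subtract under the integral sign, and \eqref{eq:pointmass} gives, for $|y|=r<R/2$,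
\[
g_i(y)-g_i(0)\ge-\Lambda_i(r),\qquad\Lambda_i(r)=\int_G\log^-\Bigl|1-\frac r{|a|}\Bigr|\,d\mu_i(a)\in[0,\infty].
\]
By Tonelli's theorem and the substitution $s=r/|a|$ for each fixed $a\ne0$,
\[
\int_0^\infty\Lambda_i(r)\,\frac{dr}r=\mu_i(G)\,I,\qquad I=\int_0^2\log^-|1-s|\,\frac{ds}s ,
\]
since $\log^-|1-s|=0$ for $s\ge2$. The constant $I$ is finite. For $0<s\le1/2$ we have $-\log(1-s)\le s/(1-s)\le2s$, so this range contributes at most $1$. For $1/2\le s\le2$ we have $1/s\le2$, so this range contributes at most $2\cdot2\int_0^1(-\log\tau)\,d\tau=4$.

Put $\Lambda=\Lambda_1+\dots+\Lambda_j$; then $\int_0^\infty\Lambda\,dr/r<\infty$. Let $\delta\in(0,R/2)$ be so small that $|h_i(y)-h_i(0)|<\varepsilon$ for $|y|<\delta$ and all $i$. If $\Lambda\ge\varepsilon$ held on all of $(0,\delta)$, then $\int_0^\delta\Lambda\,dr/r\ge\varepsilon\int_0^\delta dr/r=\infty$. So there is $r\in(0,\delta)$ with $\Lambda(r)<\varepsilon$, and for $|y|=r$ and every $i$,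
\[
\varphi_i(y)=h_i(y)+g_i(y)\ge h_i(0)-\varepsilon+g_i(0)-\varepsilon=\varphi_i(0)-2\varepsilon>c_i .
\]
Since $\delta$ can be taken arbitrarily small, the lemma follows.
\end{proof}

\begin{lemma}\label{lem:baire}
Let $\Delta\subset\mathbb C$ be an open disk. For $k\ge1$ let $\mathcal F_k$ be a family of subharmonic functions on $\Delta$, let $A_k\in\mathbb R$, and put
\[
E_k=\{t\in\Delta:\ \varphi(t)\le A_k\ \text{ for all }\varphi\in\mathcal F_k\}.
\]
If $\bigcup_kE_k=\Delta$, then some $E_k$ has nonempty interior.
\end{lemma}

\begin{proof}
Suppose that no $E_k$ has an interior point. Fix a closed disk $B\subset\Delta$ of positive radius, with interior $B^\circ$. We choose inductively $\varphi_i\in\mathcal F_i$ and real numbers $c_i>A_i$ such that for every $j\ge0$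
\[
V_j=\{t\in B^\circ:\ \varphi_i(t)>c_i\ \text{ for }i=1,\dots,j\}\ne\emptyset .
\]
For $j=0$ there is no condition, and $V_0=B^\circ$. Suppose that $V_j\neq\emptyset$ and pick $x\in V_j$. There is $r>0$ with $\overline{\mathbb D}(x,r)\subset B^\circ$ and $\partial\mathbb D(x,r)\subset V_j$: for $j=0$ any small $r$ will do, and for $j\ge1$ this is Lemma~\ref{lem:circles}. We claim that $V_j\not\subset E_{j+1}$. Otherwise every $\varphi\in\mathcal F_{j+1}$ would be at most $A_{j+1}$ on $\partial\mathbb D(x,r)$, hence on $\mathbb D(x,r)$ by (S2), and $E_{j+1}$ would contain $\mathbb D(x,r)$. So there are $x'\in V_j$ and $\varphi_{j+1}\in\mathcal F_{j+1}$ with $\varphi_{j+1}(x')>A_{j+1}$. Choose $c_{j+1}$ with $A_{j+1}<c_{j+1}<\varphi_{j+1}(x')$. Then $x'\in V_{j+1}$, and the induction continues.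

Now let $K_j=\{t\in B:\varphi_i(t)\ge c_i\ \text{for }i\le j\}$. These sets decrease, they are nonempty because $K_j\supset V_j$, and they are closed subsets of $B$, hence compact, because the $\varphi_i$ are upper semicontinuous. Take $t^*\in\bigcap_jK_j$. For every $i$ we have $\varphi_i(t^*)\ge c_i>A_i$, so $t^*\notin E_i$. This contradicts $\bigcup_iE_i=\Delta$.
\end{proof}

The intermediate level $c_i$ is what allows the passage from $V_j$, which contains circles, to $K_j$, which is compact, without meeting $E_i$ again.

\begin{remark}\label{rem:usconly}
Lemma~\ref{lem:baire} is false for families of functions that are merely upper semicontinuous. Any set $E\subset\Delta$ has the form $\{\varphi\le0\ \text{for all }\varphi\in\mathcal F\}$, where $\mathcal F$ consists of the indicator functions of the single points of $\Delta\setminus E$, and $\Delta$ is the union of two sets with empty interior, namely the points with rational and with irrational real part.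
\end{remark}

\section{Induction on the dimension}\label{sec:induction}

Lemma~\ref{lem:baire} completes the argument of Section~\ref{sec:plane}. In higher dimension, the lemma still handles only one complex parameter $t$, and a one-parameter family of lines through $p$ is too thin to sweep out an open subset of $\mathbb C^n$ when $n\ge3$. We therefore replace the lines $L_t$ by hyperplanes $H_t$ that contain a fixed subspace of codimension two, and obtain the bound on each $H_t$ by induction. The coordinates along the fixed subspace are passive parameters. Families $\mathcal F$ cost nothing extra, since Lemma~\ref{lem:baire} is about families anyway, and neither does a bound that depends on $k$. The following proposition contains both Theorem~\ref{thm:bound} and Theorem~\ref{thm:directions}(1).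

\begin{proposition}\label{prop:main}
Let $n$, $\Omega$, $\mathcal D$, $\mathcal F$ and $p$ be as in Theorem~\ref{thm:bound}, and let $A_1\le A_2\le\cdots$ be real numbers. Suppose that for every $X\in\mathcal D$ there are $\varepsilon>0$ and $m\ge1$ with $u(p+\zeta X)\le A_m$ for all $|\zeta|\le\varepsilon$ and all $u\in\mathcal F$. Then there are $k\ge1$ and a neighborhood $N$ of $p$ with $u\le A_k$ on $N$ for all $u\in\mathcal F$.
\end{proposition}

\begin{proof}
Translations and complex linear isomorphisms map lines to lines and preserve the hypotheses and the conclusion. So we may take $p=0$, and the statement makes sense in any complex vector space of finite dimension $n\ge1$. We argue by induction on $n$. For $n=1$ pick $X\in\mathcal D$; then $\{\zeta X:|\zeta|\le\varepsilon\}$ is a neighborhood of $0$. Let $n\ge2$ and assume the proposition in dimension $n-1$.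

\emph{Coordinates.} We need a disk of admissible directions and an admissible transverse direction. Pick $e_{n-1}\in\mathcal D$. Since $\mathcal D$ is open and $n\ge2$, it is not contained in the line $\mathbb Ce_{n-1}$, so there is $Y\in\mathcal D$ linearly independent of $e_{n-1}$. Put $e_n=sY$ with $s>0$ so small that the ball of radius $s|Y|$ about $e_{n-1}$ lies in $\mathcal D$. Then, with $\Delta=\mathbb D(0,1)$,
\begin{equation}\label{eq:dirs}
e_n\in\mathcal D,\qquad e_{n-1}+te_n\in\mathcal D\quad\text{for all }t\in\Delta .
\end{equation}
Complete $e_{n-1},e_n$ to a basis $e_1,\dots,e_n$; the vectors $e_1,\dots,e_{n-2}$ need not lie in $\mathcal D$. Write points in this basis as $(z'',x_{n-1},x_n)$ with $z''\in\mathbb C^{n-2}$ (absent if $n=2$), and let $|z''|_\infty$ be the largest modulus of a coordinate of $z''$. Choose $\rho>0$ such that $\Omega$ contains the closed polydisk $P$ where all coordinates have modulus at most $\rho$.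

\emph{Step 1: each hyperplane.} For $t\in\Delta$ let
\[
H_t=\operatorname{span}(e_1,\dots,e_{n-2},\,e_{n-1}+te_n)=\{(z'',\zeta,t\zeta):z''\in\mathbb C^{n-2},\ \zeta\in\mathbb C\},
\]
a subspace of dimension $n-1$. The set $\mathcal D\cap H_t$ is open in $H_t$, invariant under $\mathbb C^*$, and nonempty by \eqref{eq:dirs}. The restrictions of the functions $u\in\mathcal F$ to $\Omega\cap H_t$ satisfy (c)$_{\mathcal D\cap H_t}$ and the hypothesis of the proposition at $0$. By induction there are $m=m(t)$ and a neighborhood $W_t$ of $0$ in $H_t$ on which all $u\in\mathcal F$ are at most $A_m$. Define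
\[
E_k=\{t\in\Delta:\ u(z'',\zeta,t\zeta)\le A_k\ \text{ for all }u\in\mathcal F,\ |z''|_\infty\le\rho/k,\ |\zeta|\le\rho/k\};
\]
the points $(z'',\zeta,t\zeta)$ that occur lie in $P\subset\Omega$. Given $t$, take $k\ge m(t)$ so large that these points lie in $W_t$. Since $A_{m(t)}\le A_k$, we get $t\in E_k$. Hence $\bigcup_kE_k=\Delta$.

\emph{Step 2: an open set of hyperplanes.} Let $\mathcal F_k$ be the family of functions $t\mapsto u(z'',\zeta,t\zeta)$ on $\Delta$ with $u\in\mathcal F$, $|z''|_\infty\le\rho/k$ and $|\zeta|\le\rho/k$. Such a function is a constant in $[-\infty,\infty)$ if $\zeta=0$. If $\zeta\ne0$, it is the restriction of $u$ to the line $t\mapsto(z'',\zeta,0)+t\,\zeta e_n$, whose direction $\zeta e_n$ lies in $\mathcal D$. In both cases it is subharmonic on $\Delta$. The sets $E_k$ are those of Lemma~\ref{lem:baire} for these families, so there are $k$, $t_0$ and $\delta>0$ with $\mathbb D(t_0,\delta)\subset E_k\subset\Delta$; in particular $|t_0|+\delta\le1$.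

\emph{Step 3: parallel lines.} Put $r=\rho/k$ and let $N_0\subset\mathbb C^2$ be the neighborhood of $0$ from Lemma~\ref{lem:cone}. As in Section~\ref{sec:plane}, both coordinates of a point of $N_0$ have modulus at most $r\le\rho$. Fix $u\in\mathcal F$ and $z''$ with $|z''|_\infty\le r$. The function $w=u(z'',\cdot\,,\cdot)$ is defined on the open set $U=\{(a,b):(z'',a,b)\in\Omega\}\supset N_0$, and it is subharmonic on lines with direction $(1,t_0)$ because $e_{n-1}+t_0e_n\in\mathcal D$. For $|\zeta|=r$ and $|t-t_0|<\delta$ we have $t\in E_k$, so $w(\zeta,t\zeta)\le A_k$. Lemma~\ref{lem:cone} gives $w\le A_k$ on $N_0$. Thus all $u\in\mathcal F$ are at most $A_k$ on $N=\{z'':|z''|_\infty\le r\}\times N_0$, which is a neighborhood of $0$ independent of $u$.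
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Apply Proposition~\ref{prop:main} with $A_k=A$ for all $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:directions}\textup{(1)}]
If the bound $C$ holds for the direction $X$ with radius $\varepsilon$, it holds for $\lambda X$ with radius $\varepsilon/|\lambda|$; so we may replace $\mathcal D$ by $\mathbb C^*\mathcal D$. Fix $p\in\Omega$ and apply Proposition~\ref{prop:main} with $A_k=k$, taking for each $X$ an integer $m\ge\max(C,1)$. This gives $k$ and a neighborhood of $p$ on which all $u\in\mathcal F$ are at most $k$.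
\end{proof}

The bound on lines is used at the point $p$ only, through the base case of the induction. Condition (c)$_{\mathcal D}$, by contrast, is used on lines that miss $p$: the transverse lines in Step~2 and the parallel lines in Step~3. Openness of $\mathcal D$ provides the disk of directions in \eqref{eq:dirs} and passes to the hyperplanes $H_t$.

\section{Sets of directions}\label{sec:directions}

In this section $\langle z,w\rangle=\sum_iz_i\overline{w_i}$ and $|z|^2=\langle z,z\rangle$.

\subsection*{Directions with nonempty interior}

An open set of directions forces upper semicontinuity but not plurisubharmonicity. For example, let $n=2$, $\mathcal D=\{|X_2|<|X_1|\}$ and $u(z)=|z_1|^2-|z_2|^2$. Then $\partial_\zeta\partial_{\bar\zeta}u(z+\zeta X)=|X_1|^2-|X_2|^2$, which is positive for $X\in\mathcal D$ and negative for $X=(0,1)$. The proof of necessity below repeats this example around any direction that $\mathbb C^*\mathcal D$ does not approach.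

\begin{proof}[Proof of Theorem~\ref{thm:directions}\textup{(2)}]
The first assertion is Theorem~\ref{thm:usc} applied to the interior of $\mathcal D$.

\emph{Density is sufficient.} Let $\mathbb C^*\mathcal D$ be dense and let $u$ satisfy (b) and (c)$_{\mathcal D}$ on $\Omega$. By the first assertion $u$ is upper semicontinuous; this is the only use of the interior of $\mathcal D$. It remains to prove (c), and we obtain the sub-mean-value inequality in a direction $X\in\mathbb C^n$ as a limit. Let $z\in\Omega$ and $r>0$ be such that the compact set $S=\{z+\zeta X:|\zeta|\le r\}$ lies in $\Omega$. Choose $\sigma>0$ such that the compact set $K$ of points at distance at most $\sigma$ from $S$ lies in $\Omega$, and let $M<\infty$ be an upper bound of $u$ on $K$. Choose $X_j\in\mathbb C^*\mathcal D$ with $X_j\to X$ and $r|X_j-X|\le\sigma$. Then the disks $\{z+\zeta X_j:|\zeta|\le r\}$ lie in $K$, so the functions $f_j(\theta)=u(z+re^{i\theta}X_j)$ satisfy $f_j\le M$, and $u(z)\le\int_0^{2\pi}f_j\,d\theta/2\pi$ by (S1). Fatou's lemma for $M-f_j\ge0$ gives the second inequality in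
\[
u(z)\le\limsup_j\int_0^{2\pi}f_j\,\frac{d\theta}{2\pi}\le\int_0^{2\pi}\limsup_jf_j\,\frac{d\theta}{2\pi}\le\int_0^{2\pi}u(z+re^{i\theta}X)\,\frac{d\theta}{2\pi},
\]
and the third holds because $z+re^{i\theta}X_j\to z+re^{i\theta}X$ and $u$ is upper semicontinuous. For $z_0\in\Omega$, the function $\zeta\mapsto u(z_0+\zeta X)$ is upper semicontinuous on its slice, and the displayed inequality at $z=z_0+\zeta_0X$ is \eqref{eq:submean} at $\zeta_0$. So this function is subharmonic, (c) holds, and $u$ is plurisubharmonic.

\emph{Density is necessary.} Suppose that $\mathbb C^*\mathcal D$ is not dense. The complement of its closure is open, nonempty and invariant under $\mathbb C^*$, so it contains a unit vector $X_0$. Put $P(X)=|X|^2-|\langle X,X_0\rangle|^2$, which is nonnegative by the Cauchy--Schwarz inequality. We claim that there is $c>0$ with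
\begin{equation}\label{eq:angle}
P(X)\ge c|X|^2\qquad\text{for all }X\in\mathcal D .
\end{equation}
Otherwise there are $X_j\in\mathcal D$ with $P(X_j)<|X_j|^2/j$. Choose $\lambda_j\in\mathbb C^*$ such that $Y_j=\lambda_jX_j$ is a unit vector and $\langle Y_j,X_0\rangle$ is real and nonnegative. Then $1-\langle Y_j,X_0\rangle^2=P(Y_j)<1/j$, so $\langle Y_j,X_0\rangle\to1$ and $|Y_j-X_0|^2=2-2\langle Y_j,X_0\rangle\to0$. This puts $X_0$ in the closure of $\mathbb C^*\mathcal D$, a contradiction.

Let
\[
u(z)=\tfrac1c\,P(z)-|\langle z,X_0\rangle|^2,\qquad z\in\mathbb C^n .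
\]
This is a Hermitian form, $u(z)=H(z,z)$ with $H$ linear in the first variable, so
\[
u(z+\zeta X)=u(z)+2\operatorname{Re}\bigl(\zeta H(X,z)\bigr)+|\zeta|^2u(X),\qquad\partial_\zeta\partial_{\bar\zeta}\,u(z+\zeta X)=u(X).
\]
For $X\in\mathcal D$, inequality \eqref{eq:angle} gives $u(X)\ge|X|^2-|\langle X,X_0\rangle|^2\ge0$, so (c)$_{\mathcal D}$ holds by (S4); and (b) holds since $u$ is finite. But $P(X_0)=0$, so $u(X_0)=-1<0$, and $u$ is not subharmonic on lines with direction $X_0$. Hence $u$ is not plurisubharmonic on $\Omega=\mathbb C^n$.
\end{proof}

\subsection*{Directions in two hyperplanes}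

For $n=2$ and $\mathcal D=\{(1,0),(0,1)\}$ only two admissible lines pass through $0$, and there is no disk of slopes to which Lemma~\ref{lem:baire} could be applied. To build a counterexample we look for $u(x_1,x_2)=\sum_kv_k(x_1)v_k(x_2)$ with subharmonic $v_k\ge0$ on $\mathbb C$. If at each point all but finitely many $v_k$ vanish, then fixing either variable leaves a finite sum of subharmonic functions of the other. If also $v_k(a_k)\to\infty$ for some points $a_k\to0$, then $u$ is unbounded near $0$. Such $v_k$ come from \emph{Runge's theorem}: if $K\subset\mathbb C$ is compact with connected complement and $f$ is holomorphic on a neighborhood of $K$, then $f$ is a uniform limit of polynomials on $K$.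

\begin{lemma}\label{lem:runge}
There are continuous subharmonic functions $v_k=\log^+|p_k|=\max(0,\log|p_k|)$ on $\mathbb C$, $k\ge2$, with $p_k$ polynomials, such that $v_k(a_k)\ge k$ for $a_k=i/(2k)$, and such that for every $z\in\mathbb C$ there is $k_0(z)$ with $v_k(z)=0$ for all $k\ge k_0(z)$.
\end{lemma}

\begin{proof}
We remove from a large disk a thin strip that contains $a_k$ and connects it to infinity. Let
\[
K_k=\{|z|\le k,\ \operatorname{Im}z\le0\}\cup\{|z|\le k,\ \operatorname{Im}z\ge1/k\},
\]
a compact set with $a_k\notin K_k$. The complement of $K_k\cup\{a_k\}$ is the union of $\{|z|>k\}$ and the punctured strip $\{0<\operatorname{Im}z<1/k\}\setminus\{a_k\}$. Both sets are connected and they intersect, so the complement is connected. Let $f$ equal $0$ near $K_k$ and $e^k+1$ near $a_k$. Runge's theorem gives a polynomial $p_k$ with $|p_k-f|<1$ on $K_k\cup\{a_k\}$; thus $|p_k|<1$ on $K_k$ and $|p_k(a_k)|>e^k$. The function $v_k=\log^+|p_k|$ is continuous, subharmonic by (S4), zero on $K_k$, and $v_k(a_k)\ge k$. Finally, a point $z$ lies in $K_k$ as soon as $k\ge|z|$ if $\operatorname{Im}z\le0$, and as soon as $k\ge\max(|z|,1/\operatorname{Im}z)$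 if $\operatorname{Im}z>0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:directions}\textup{(3)}]
If the two hyperplanes coincide, replace one of them by any other hyperplane, which exists since $n\ge2$. So $\mathcal D\subset\ker\ell_1\cup\ker\ell_2$ with linearly independent linear forms $\ell_1,\ell_2$. With $v_k$ as in Lemma~\ref{lem:runge}, put
\[
u(x)=\sum_{k\ge2}v_k(\ell_1(x))\,v_k(\ell_2(x)),\qquad x\in\mathbb C^n .
\]
The terms with $k\ge k_0(\ell_1(x))$ vanish, so $0\le u(x)<\infty$. Let $x\in\mathbb C^n$ and $X\in\ker\ell_1$, and put $c=\ell_1(x)$. Then $\ell_1(x+\zeta X)=c$ for all $\zeta$, and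
\[
u(x+\zeta X)=\sum_{2\le k<k_0(c)}v_k(c)\,\log^+\bigl|p_k\bigl(\ell_2(x)+\zeta\ell_2(X)\bigr)\bigr| .
\]
This is a finite sum, with nonnegative coefficients, of functions $\log^+|q(\zeta)|$ with $q$ a polynomial, so it is subharmonic by (S4). The definition of $u$ is symmetric in $\ell_1$ and $\ell_2$, so the same holds for $X\in\ker\ell_2$. Hence $u$ satisfies (c)$_{\mathcal D}$.

Since $\ell_1,\ell_2$ are independent, there is $y\in\mathbb C^n$ with $\ell_1(y)=\ell_2(y)=1$. The points $x_k=a_ky$ tend to $0$, and $u(x_k)\ge v_k(a_k)^2\ge k^2$. So $\limsup_{x\to0}u(x)=\infty>u(0)$: the function $u$ is unbounded near $0$ and not upper semicontinuous there.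
\end{proof}

\begin{thebibliography}{1}

\bibitem{notes}
\texttt{http://gamma.im.uj.edu.pl/\%7Eblocki/publ/ln/scv-poznan.pdf}, Open Problem~1.

\end{thebibliography}
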